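
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{remark}[theorem]{Remark}
\newtheorem{example}[theorem]{Example}
\numberwithin{equation}{section}

\title{The Behrens radical of a $\mathbb Z$-graded ring is homogeneous}


\begin{abstract}
A ring is Behrens radical if none of its homomorphic images contains a nonzero
idempotent; the Behrens radical $B(R)$ of a ring $R$ is its largest ideal with this property.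
We prove that $B(R)$ is homogeneous for every $\mathbb Z$-graded ring $R$, and more generally
for gradings by a class of torsion-free abelian groups that contains all free abelian groups
and all the groups $\mathbb Z[1/m]$. The proof twists a quotient map of $R$ by roots of unity
and uses the homogeneous components of one element of $B(R)$ as a supply of scalars. We also show
that every group with torsion admits a graded ring whose Behrens radical is not homogeneous, and that
homogeneity can fail for a $\mathbb Z/3$-graded algebra over the field of two elements.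
\end{abstract}

\section{The question and the answer}

Rings are associative and need not have an identity element. A ring is \emph{Behrens radical} if
it has no surjective homomorphism onto a ring with a nonzero idempotent. The \emph{Behrens radical}
$B(R)$ of a ring $R$ is the largest ideal of $R$ that is Behrens radical when regarded as a ring.
(Lemma~\ref{lem:intersection} shows that there is a largest one; it is then the sum of all such
ideals.)

Let $G$ be a group, written multiplicatively. A ring $R$ is \emph{$G$-graded} if
$R=\bigoplus_{g\in G}R_g$ as additive groups and $R_gR_h\subseteq R_{gh}$ for all $g,h$. When $G$ is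
abelian we write it additively. An ideal $I$ of $R$ is \emph{homogeneous} if, for every
$x=\sum_g x_g\in I$ with $x_g\in R_g$, all the components $x_g$ lie in $I$. The following question is
posed in \cite{five}: \emph{is the Behrens radical of a $\mathbb Z$-graded ring always homogeneous?}

The Behrens radical lies between the Jacobson radical and the Brown--McCoy radical. A ring is
\emph{Brown--McCoy radical} if it cannot be mapped onto a nonzero ring with $1$, and the Brown--McCoy
radical of $R$ is the largest ideal of $R$ with this property. Since a nonzero identity element is a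
nonzero idempotent, Behrens radical rings are Brown--McCoy radical. On the other side, homomorphic
images of a Jacobson radical ring are Jacobson radical, and such a ring has no nonzero idempotent: if
$e^2=e$ and $e+f-ef=0$, then left multiplication by $e$ gives $e=0$. Hence, for every ring $R$,
\[
\text{Jacobson radical}\ \subseteq\ B(R)\ \subseteq\ \text{Brown--McCoy radical}.
\]
It is known that both outer terms are homogeneous when $R$ is $\mathbb Z$-graded, so one is led to
expect the same of $B(R)$. A further reason: if $R$ is an algebra over a field containing an element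
$t$ of infinite multiplicative order, then $r\mapsto t^nr$ ($r\in R_n$) defines an automorphism of $R$.
It preserves $B(R)$, and a Vandermonde argument separates the components of elements of $B(R)$
(Remark~\ref{rem:vandermonde}).

For a general $R$ there is no such $t$, and adjoining one is dangerous. A ring may be
Behrens radical while a scalar extension of it is not; Section~\ref{sec:torsion} contains an example
$A$ for which $A\otimes_{\mathbb F_2}\mathbb F_4$ has a nonzero idempotent. An idempotent found
after adjoining scalars says nothing about $B(R)$ unless it can be brought back to an image of $R$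
itself. For $\mathbb Z$-gradings this can be done.

\begin{theorem}\label{thm:Z}
For every $\mathbb Z$-graded ring $R$ the Behrens radical $B(R)$ is homogeneous.
\end{theorem}

\begin{theorem}\label{thm:G}
Let $G$ be a torsion-free abelian group with the following property.
\begin{itemize}
\item[$(\dagger)$] For every finitely generated subgroup $G_0\le G$ there are infinitely many primes
$\ell$ such that $G/G_0$ has no element of order $\ell$.
\end{itemize}
Then $B(R)$ is homogeneous for every $G$-graded ring $R$. Property $(\dagger)$ holds for all
subgroups of products $\mathbb Z^X$, in particular for all free abelian groups, and for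
$\mathbb Z[1/m]$.
\end{theorem}

\begin{theorem}\label{thm:torsion}
\begin{itemize}
\item[(a)] If a group $G$ has a nonidentity element of finite order, then some $G$-graded ring has a
non-homogeneous Behrens radical.
\item[(b)] There is a $\mathbb Z/3$-graded $\mathbb F_2$-algebra $R$ (so $3R=R$ and $R$ has no
$3$-torsion) whose Behrens radical is not homogeneous.
\end{itemize}
\end{theorem}

We make no claim about torsion-free abelian groups without $(\dagger)$, such as $\mathbb Q$.

The idea of the proof is this. Suppose that $x\in B(R)$ has a component $x_i\notin B(R)$.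
Then there is a prime quotient $\pi:R\to\bar R$, with a nonzero idempotent in its smallest nonzero
ideal, that kills $x$ but not $x_i$. Over a suitable field we deform $\pi$ to $\psi(r)=\beta^n\pi(r)$
for $r\in R_n$, where $\beta$ is a root of unity chosen so that $\psi$ no longer kills $x$. We want the
ideal generated by $\psi(x)$ in $\psi(R)$ to contain a nonzero idempotent, for then $x\notin B(R)$.
Since $\psi(R)$ is only a ring, we cannot divide by scalars there. But for a shortest possible $x$ all
$\psi(x_j)$ are scalar multiples of one element, so that replacing a factor $x_i$ by $x_j$ in a product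
multiplies the image by a scalar. These scalars suffice. Section~\ref{sec:twist} carries this
out by hand when $x$ has two components, and Section~\ref{sec:core} does so in general.

Products of subsets of a ring denote additive spans, and $(x)$ is the ideal generated by~$x$.

\section{Special ideals}\label{sec:special}

A nonzero ring is \emph{subdirectly irreducible} if it has a least nonzero ideal, called its
\emph{heart}. We call an ideal $P$ of a ring $R$ \emph{special} if $R/P$ is subdirectly irreducible
and its heart contains a nonzero idempotent. In this section we show that $B(R)$ is the intersection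
of the special ideals.

\begin{lemma}\label{lem:zorn}
Let $I$ be an ideal of $R$, and let $a\in R$ map to a nonzero idempotent of $R/I$. Then there is a
special ideal $Q\supseteq I$ of $R$ with $a\notin Q$.
\end{lemma}

\begin{proof}
By Zorn's lemma there is an ideal $Q\supseteq I$ that is maximal among the ideals containing $I$ but not
$a$. Every nonzero ideal of $R/Q$ contains the image $\bar a\neq0$ of $a$. Hence the
ideal $(\bar a)$ is the heart of $R/Q$, and it contains the idempotent $\bar a$.
\end{proof}

A ring is \emph{prime} if the product of two nonzero ideals is always nonzero. Even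
without $1$ this has the usual elementwise form: \emph{if $S$ is prime and $aSb=0$, then $a=0$ or
$b=0$.} Indeed $(SaS)(SbS)\subseteq S(aSb)S=0$, so $SaS=0$ or $SbS=0$; and if $SaS=0$, then
$(a)^3\subseteq S(a)S\subseteq SaS=0$, whence $(a)=0$, and likewise for $b$.

\begin{lemma}\label{lem:heart}
Let $P$ be a special ideal of $R$, and let $H$ be the heart of $\bar R=R/P$. Then $\bar R$ is prime,
$H^2=H$, and the ring $H$ has no ideals other than $0$ and $H$. If $z\in\bar R$ satisfies $zH=0$ or
$Hz=0$, then $z=0$.
\end{lemma}

\begin{proof}
Since $H$ contains a nonzero idempotent, $H^2\ne0$. If $I,J$ are nonzero ideals of $\bar R$, both contain $H$,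
so $IJ\supseteq H^2\neq0$, and $\bar R$ is prime. As $H^2$ is a nonzero ideal of
$\bar R$ inside $H$, it equals $H$.

Let $T\ne0$ be an ideal of $H$, and let $N=\mathbb ZT+\bar RT+T\bar R+\bar RT\bar R$ be the ideal of
$\bar R$ that it generates. Then $0\ne N\subseteq H$, so $N=H$, and
$H=H^3=HNH\subseteq HTH\subseteq T$.

If $zH=0$, take $0\ne h\in H$. Then $z\bar Rh\subseteq zH=0$, so $z=0$ by primeness. If $Hz=0$, use
$h\bar Rz\subseteq Hz=0$.
\end{proof}

\begin{lemma}\label{lem:intersection}
Let $T$ be the intersection of all special ideals of $R$ (with $T=R$ if there are none). Then $T$ is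
Behrens radical and contains every Behrens radical ideal of $R$; that is, $B(R)=T$. Consequently, if
$I\subseteq B(R)$ is an ideal of $R$, then $B(R/I)=B(R)/I$.
\end{lemma}

\begin{proof}
Let $I$ be a Behrens radical ideal and $P$ a special ideal. If $I\not\subseteq P$, then $(I+P)/P$ is a
nonzero ideal of $R/P$. It contains the heart, hence a nonzero idempotent, and it
is a homomorphic image of $I$, a contradiction. So $I\subseteq T$.

Suppose that $T$ is not Behrens radical. Then $T$ maps onto a ring with a nonzero idempotent, and
Lemma~\ref{lem:zorn}, applied to the ring $T$ and the kernel of this map, gives a special ideal $M$ of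
the ring $T$ and an element $a\in T\setminus M$ with $a^2-a\in M$. The point is that $M$ is
automatically an ideal of $R$. To see this, let $N$ be the ideal of $R$ generated by $M$. Then
$N\subseteq T$ and $N^3\subseteq TNT\subseteq TMT\subseteq M$. As $T/M$ is prime by
Lemma~\ref{lem:heart}, $N/M=0$, so $N=M$. Now $a$ maps to a nonzero idempotent of $R/M$, and
Lemma~\ref{lem:zorn} gives a special ideal $Q$ of $R$ with $a\notin Q$. This contradicts
$a\in T\subseteq Q$.

For the last assertion, the special ideals of $R/I$ are the ideals $P/I$ with $P\supseteq I$ special in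
$R$, and every special ideal of $R$ contains $B(R)\supseteq I$.
\end{proof}

\begin{remark}\label{rem:vandermonde}
Let $R=\bigoplus_{n\in\mathbb Z}R_n$ be a graded algebra over a field $k$ that contains an element $t$
of infinite multiplicative order. Then $B(R)$ is homogeneous. First, $B(R)$ is a $k$-subspace. Indeed,
let $P$ be special, $p\in P$ and $\alpha\in k$. Then $(\alpha p)R=p(\alpha R)\subseteq P$, so
$(\alpha p)R(\alpha p)\subseteq P$ and $\alpha p\in P$ by primeness. Next, let
$x=\sum_{j\in S}x_j\in B(R)$ with $S\subset\mathbb Z$ finite. The automorphism given by $r\mapsto t^nr$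
($r\in R_n$) preserves $B(R)$, so $\sum_{j\in S}t^{mj}x_j\in B(R)$ for $0\le m<|S|$. The Vandermonde
matrix $(t^{mj})_{m,j}$ is invertible over $k$, so all $x_j$ lie in $B(R)$.
\end{remark}

\section{A shortest element and its scalars}\label{sec:scalars}

We now suppose that homogeneity fails, and extract from the failure a very rigid element $x$. The
argument is the same for all abelian grading groups.

\begin{definition}\label{set:main}
\emph{Exchange data} consist of an abelian group $\Gamma$, a $\Gamma$-graded ring $R$, a finite set
$S\subset\Gamma$, an element $x=\sum_{j\in S}x_j$ with $x_j\in R_j$, an index $i\in S$ such that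
\begin{equation}\label{eq:swap}
x_j\,r\,x_i=x_i\,r\,x_j\qquad(j\in S,\ r\in R),
\end{equation}
and a special ideal $P$ of $R$ with $x\in P$ and $x_i\notin P$. Given such data, we write
$\pi:R\to\bar R=R/P$ for the quotient map, $H$ for the heart of $\bar R$, $e$ for a fixed nonzero
idempotent in $H$, and $y_j=\pi(x_j)$. Thus $y_i\ne0$ and $\sum_{j\in S}y_j=0$.
\end{definition}

\begin{lemma}\label{lem:shortest}
Let $\Gamma$ be an abelian group for which some $\Gamma$-graded ring has a non-homogeneous Behrens
radical. Then there are exchange data with this group $\Gamma$ and with $x\in B(R)$.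
\end{lemma}

\begin{proof}
Let $R$ be a $\Gamma$-graded ring with $B(R)$ not homogeneous, and let $B^*$ be the set of finite sums
of homogeneous elements of $B(R)$. This is a homogeneous ideal of $R$, properly contained in $B(R)$.
By Lemma~\ref{lem:intersection}, $B(R/B^*)=B(R)/B^*\neq0$. If $y\in R_k$ and $y+B^*\in B(R)/B^*$, then
$y\in B(R)$, so $y\in B^*$. Replacing $R$ by the graded ring $R/B^*$, we may assume that $B(R)\neq0$
contains no nonzero homogeneous element.

Choose $0\ne x\in B(R)$ with the least possible number of nonzero components, say
$x=\sum_{j\in S}x_j$ with all $x_j\ne0$, and fix any $i\in S$. For $r\in R_k$ the element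
\[
xrx_i-x_irx=\sum_{j\in S}(x_jrx_i-x_irx_j)
\]
lies in $B(R)$. Because $\Gamma$ is abelian, its $j$-th summand is homogeneous of degree $i+j+k$. These
degrees are distinct, and the summand with $j=i$ is zero. So the element has fewer than $|S|$
nonzero components, hence is zero, and so is each of its summands. This proves \eqref{eq:swap} for
homogeneous $r$, and then for all $r$ by additivity. Finally, $x_i\notin B(R)$, so
Lemma~\ref{lem:intersection} gives a special ideal $P$ with $x_i\notin P$, while
$x\in B(R)\subseteq P$.
\end{proof}

Relation \eqref{eq:swap} says that $y_j$ and $y_i$ may exchange places around any element of $\bar R$.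
For matrices over a field this would force $y_j$ to be a scalar multiple of $y_i$. The same holds here
if the scalars are taken from the \emph{centroid} $F$ of $H$, the ring of all additive maps
$\phi:H\to H$ with
\[
\phi(ab)=\phi(a)b=a\phi(b)\qquad(a,b\in H).
\]

\begin{lemma}\label{lem:centroid}
For exchange data, $F$ is a field. Left multiplication on $H$ embeds $\bar R$ in the $F$-algebra
$L=\operatorname{End}_F(H)$, and under this embedding $\phi(h)=\phi h$ for $\phi\in F$ and $h\in H$.
\end{lemma}

\begin{proof}
For $\phi,\phi'\in F$ we have $\phi\phi'(ab)=\phi(a\phi'(b))=\phi(a)\phi'(b)=\phi'(\phi(a)b)=\phi'\phi(ab)$.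
Since $H=H^2$, $F$ is commutative. The kernel and the image of a nonzero $\phi\in F$ are ideals of
$H$, so they are $0$ and $H$, respectively, by Lemma~\ref{lem:heart}. Thus $\phi$ is bijective, and
$ab=\phi(\phi^{-1}(a))b=\phi(\phi^{-1}(a)b)$, with the mirror identity, shows $\phi^{-1}\in F$.

For $r\in\bar R$, left multiplication by $r$ on $H$ is $F$-linear: if $a,b\in H$, then $ra\in H$ and
$\phi(rab)=(ra)\phi(b)=r\phi(ab)$, and $H=H^2$. It is zero only if $r=0$, by Lemma~\ref{lem:heart}.
Finally $\phi(h)k=\phi(hk)$ for $k\in H$, which says that left multiplication by $\phi(h)$ is $\phi$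
times left multiplication by $h$.
\end{proof}

From now on we regard $H\subseteq\bar R\subseteq L$. Note that $H$ is an $F$-subspace of $L$, while
$\bar R$ need not be one. The set $Hy_iH$ is an ideal of $\bar R$ contained in $H$, and it is nonzero
by two applications of Lemma~\ref{lem:heart}. So $Hy_iH=H$, and by induction
\begin{equation}\label{eq:manyH}
H=H\,y_i\,H\,y_i\,H\cdots y_i\,H\qquad(N\text{ factors }y_i)
\end{equation}
for every $N\ge1$.

\begin{lemma}\label{lem:lambda}
For exchange data there are $\lambda_j\in F$ $(j\in S)$ with
\[
y_j=\lambda_jy_i\ \text{ in } L,\qquad \lambda_i=1,\qquad \sum_{j\in S}\lambda_j=0 .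
\]
\end{lemma}

\begin{proof}
Define $\lambda_j$ on $H=Hy_iH$ by $\lambda_j\bigl(\sum_a h_ay_ih'_a\bigr)=\sum_a h_ay_jh'_a$. To see that this is
well defined, let $\sum_a h_ay_ih'_a=0$. By \eqref{eq:swap}, for every $r\in\bar R$,
\[
\Bigl(\sum_a h_ay_jh'_a\Bigr)r\,y_i=\sum_a h_a\,y_j(h'_ar)y_i=\sum_a h_a\,y_i(h'_ar)y_j
=\Bigl(\sum_a h_ay_ih'_a\Bigr)r\,y_j=0 .
\]
As $\bar R$ is prime and $y_i\ne0$, we get $\sum_a h_ay_jh'_a=0$. By its definition $\lambda_j$ commutes
with left and right multiplications by elements of $H$, so $\lambda_j\in F$; and $\lambda_i=1$.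

For $h,h'\in H$ we have $h'y_jh=\lambda_j(h'y_ih)=h'\lambda_j(y_ih)$. Hence
$H\bigl(y_jh-\lambda_j(y_ih)\bigr)=0$, so $y_jh=\lambda_j(y_ih)$ for all $h\in H$ by
Lemma~\ref{lem:heart}. That is, $y_j=\lambda_jy_i$ in $L$. Finally
$\bigl(\sum_j\lambda_j\bigr)y_i=\sum_jy_j=0$ with $y_i\ne0$ in the $F$-vector space $L$, so
$\sum_j\lambda_j=0$.
\end{proof}

\section{The twist, and the case of two components}\label{sec:twist}

Fix exchange data. Let $\ell\ne\operatorname{char}F$ be a prime, let
$\chi:\Gamma\to\mathbb Z/\ell$ be a homomorphism, let $\beta$ be a primitive $\ell$-th root of unity in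
an algebraic closure $\overline F$ of $F$, and put $K=F(\beta)$ and $U=L\otimes_FK\supseteq L$. The
\emph{twist} of $\pi$ is the map
\begin{equation}\label{eq:psi}
\psi:R\to U,\qquad \psi(r)=\beta^{\chi(g)}\pi(r)\quad(r\in R_g),
\end{equation}
extended additively. It is a ring homomorphism, because
$\psi(r)\psi(s)=\beta^{\chi(g)+\chi(h)}\pi(rs)=\psi(rs)$ for $r\in R_g$ and $s\in R_h$. Our goal is
to verify the hypothesis of the following lemma.

\begin{lemma}\label{lem:goal}
If $e\in\psi((x))$, then $x\notin B(R)$.
\end{lemma}

\begin{proof}
Let $a\in(x)$ with $\psi(a)=e$. Then $a$ maps to a nonzero idempotent of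
$R/\ker\psi\cong\psi(R)$, and Lemma~\ref{lem:zorn} gives a special ideal $Q$ with $a\notin Q$.
So $x\notin Q$, and $x\notin B(R)$ by Lemma~\ref{lem:intersection}.
\end{proof}

\begin{example}[two components]\label{ex:two}
Let $\Gamma=\mathbb Z$, $S=\{0,1\}$, $x=x_0+x_1$ and $i=0$, and let $\chi$ be reduction modulo $\ell$.
Put $y=y_0$. Since $y_0+y_1=0$, the scalars are $\lambda_0=1$ and $\lambda_1=-1$, and
\[
\psi(x_0)=y,\qquad \psi(x_1)=-\beta y,\qquad \psi(x)=(1-\beta)y .
\]
The twist no longer kills $x$, but $\psi(x)$ carries the factor $1-\beta$, which we have to remove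
without leaving the ring $\psi(R)$.

Let $r_0,\dots,r_\ell\in R$ be homogeneous, let $\kappa\in\mathbb Z/\ell$ be the sum of their degrees
modulo $\ell$, and put $c=\pi(r_0)\,y\,\pi(r_1)\,y\cdots y\,\pi(r_\ell)$. If $t$ of the indices
$j_2,\dots,j_\ell\in\{0,1\}$ are equal to $1$, then
\[
\psi(r_0\,x\,r_1\,x_{j_2}\,r_2\cdots x_{j_\ell}\,r_\ell)=\beta^{\kappa}(1-\beta)(-\beta)^t\,c .
\]
Here $t$ may be any of $0,1,\dots,\ell-1$. The powers $1,\beta,\dots,\beta^{\ell-1}$ span
$\mathbb Z[\beta]$, the subring of $K$ generated by $1$ and $\beta$, so integer combinations give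
$\beta^\kappa(1-\beta)\,m\,c\in\psi((x))$ for \emph{every} $m\in\mathbb Z[\beta]$. Substituting $T=1$ in
$\prod_{d=1}^{\ell-1}(T-\beta^d)=1+T+\dots+T^{\ell-1}$ gives $\prod_{d=1}^{\ell-1}(1-\beta^d)=\ell$.
With $m=\beta^{-\kappa}\prod_{d=2}^{\ell-1}(1-\beta^d)$ we obtain
\[
\ell\,c\in\psi((x)).
\]
Now $\ell\neq0$ in $F$ and $H$ is an $F$-space, so $\ell^{-1}e\in H$. By \eqref{eq:manyH} with
$N=\ell$, and after splitting into homogeneous elements, $\ell^{-1}e$ is a finite sum of elements $c$ of
the above form. Hence $e=\sum\ell c\in\psi((x))$, and $x\notin B(R)$ by Lemma~\ref{lem:goal}.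
\end{example}

The example shows the mechanism. Exchanging $x_0$ for $x_1$ produces powers of $\beta$. They compensate
the uncontrolled factor $\beta^\kappa$ coming from the degrees of the $r_a$, and they turn $1-\beta$
into a nonzero element of $F$ that does not depend on $\kappa$. That element can be divided out
beforehand, because $e$ lies in the $F$-space $H$.

An indeterminate $T$ could not play the role of $\beta$: the available scalars $T^\kappa(1-T)m(T)$ would
all vanish at $T=1$, so none would be a nonzero constant. With more components,
$\sum_j\lambda_j=0$ has the same effect. This is why we twist by roots of unity.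

With more components, exchanging $x_i$ for $x_j$ produces the scalar $\lambda_j\beta^{\chi(j-i)}$. Two
questions then arise. Is $\psi(x)$ still nonzero? And does the field generated by these scalars still
contain $\beta$, or could the $\lambda_j$ conspire with the powers of $\beta$ to hide it? One hypothesis
settles both.

\section{The core proposition}\label{sec:core}

\begin{proposition}\label{prop:core}
For exchange data, let $\lambda_j$ be as in Lemma~\ref{lem:lambda}. Let
$\ell\ne\operatorname{char}F$ be a prime and $\chi:\Gamma\to\mathbb Z/\ell$ a homomorphism such that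
\begin{equation}\label{eq:nonvanish}
\sum_{j\in S}\lambda_j\,\zeta^{\chi(j-i)}\neq0\qquad
\text{for every primitive $\ell$-th root of unity }\zeta\in\overline F .
\end{equation}
Then $x\notin B(R)$.
\end{proposition}

\begin{proof}
Let $\beta$, $K$, $U$, $\psi$ be as in Section~\ref{sec:twist}. Put
\[
\mu_j=\lambda_j\beta^{\chi(j-i)}\in K,\qquad \varphi=\sum_{j\in S}\mu_j .
\]
Then $\mu_i=1$, and $\varphi\neq0$ by \eqref{eq:nonvanish} for $\zeta=\beta$. From $y_j=\lambda_jy_i$,
\begin{equation}\label{eq:psix}
\psi(x_j)=\beta^{\chi(j)}\lambda_jy_i=\beta^{\chi(i)}\mu_j\,y_i,\qquad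
\psi(x)=\beta^{\chi(i)}\varphi\,y_i .
\end{equation}
Let $\Lambda$ be the subring of $K$ generated by $1$ and the $\mu_j$, and let $E\subseteq K$ be its
field of fractions. The ring $\Lambda$ consists of the scalars that exchanges can produce. As in
Example~\ref{ex:two}, we need a nonzero $v\in F$ with $v\beta^{-\kappa}\in\varphi\Lambda$ for all
$\kappa$. Such a $v$ can exist only if $\beta=v/(v\beta^{-1})\in E$, and we prove this first.

\emph{Step 1: $\beta\in E$.} Since $\ell\neq\operatorname{char}F$, the polynomial $T^\ell-1$ is separable,
and $E(\beta)/E$ is a Galois extension. Suppose that $\beta\notin E$. Then there is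
$\sigma\in\operatorname{Gal}(E(\beta)/E)$ with $\sigma(\beta)=\beta^c$ and $c\not\equiv1\pmod\ell$. Put
$\zeta=\beta^{1-c}$. This is a primitive $\ell$-th root of unity because $\ell$ is prime. We have
$\lambda_j=\mu_j\beta^{-\chi(j-i)}\in E(\beta)$, and $\sigma$ fixes $\mu_j\in E$, so
\[
\sigma(\lambda_j)=\mu_j\beta^{-c\,\chi(j-i)}=\lambda_j\,\zeta^{\chi(j-i)} .
\]
Applying $\sigma$ to $\sum_j\lambda_j=0$ yields $\sum_j\lambda_j\zeta^{\chi(j-i)}=0$, contrary to
\eqref{eq:nonvanish}.

\emph{Step 2: there is $0\ne v\in F$ with $v\beta^{-\kappa}\in\varphi\Lambda$ for all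
$\kappa\in\mathbb Z/\ell$.} By Step 1, and since $0\ne\varphi\in\Lambda$, the finitely many elements
$\beta^{-\kappa}\varphi^{-1}$ lie in $E$. They have a common denominator $0\ne\delta\in\Lambda$, that
is, $\delta\beta^{-\kappa}\in\varphi\Lambda$ for all $\kappa$. It remains to replace $\delta$ by an
element of $F$. Let $\Lambda'$ be the subring of $K$ generated by $1$ and the elements
$\mu_j^\ell=\lambda_j^\ell$. Then $\Lambda'\subseteq\Lambda\cap F$, and $\Lambda$ is integral over
$\Lambda'$. Let
\[
\delta^m+a_{m-1}\delta^{m-1}+\dots+a_1\delta+a_0=0\qquad(m\ge1)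
\]
be a monic equation of least degree for $\delta$ over $\Lambda'$. Then $a_0\ne0$. Otherwise, as
$\delta\ne0$ in the domain $\Lambda$, canceling $\delta$ would give a monic equation of smaller degree
if $m\ge2$, and $1=0$ if $m=1$. Put $v=a_0$. Then
$v\in\Lambda'\subseteq F$ and $v\in\delta\Lambda$, so
$v\beta^{-\kappa}\in\delta\beta^{-\kappa}\Lambda\subseteq\varphi\Lambda$.

\emph{Step 3: $e\in\psi((x))$.} Let $M_n$ be the additive subgroup of $K$ generated by all products of
$n$ factors from $\{\mu_j:j\in S\}$, with $M_0=\mathbb Z\cdot1$. Since $\mu_i=1$, we have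
$M_n\subseteq M_{n+1}$, and $\Lambda=\bigcup_nM_n$. There are only $\ell$ values of $\kappa$, so we can
fix $N\ge1$ with
\[
v\beta^{-\kappa}\in\varphi M_{N-1}\qquad\text{for all }\kappa\in\mathbb Z/\ell .
\]
Apply \eqref{eq:manyH} with this $N$ to $v^{-1}e\in H$, write each element of $H$ that occurs as $\pi(r)$
with $r\in R$, and split each $r$ into homogeneous components. Thus $e=v\sum c$ in $L$, a finite sum
over elements of the form
\[
c=\pi(r_0)\,y_i\,\pi(r_1)\,y_i\cdots y_i\,\pi(r_N),\qquad r_a\in R_{g_a} .
\]
For one such $c$ put $\kappa=\sum_a\chi(g_a)+N\chi(i)$. By \eqref{eq:psix}, for all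
$j_2,\dots,j_N\in S$,
\[
\psi(r_0\,x\,r_1\,x_{j_2}\,r_2\cdots x_{j_N}\,r_N)
=\beta^\kappa\varphi\,\mu_{j_2}\cdots\mu_{j_N}\,c .
\]
Taking integer combinations, $\beta^\kappa\varphi\,m\,c\in\psi((x))$ for all $m\in M_{N-1}$. Choose $m$
with $\varphi m=v\beta^{-\kappa}$. This gives $vc\in\psi((x))$, and summation over the elements $c$ gives
$e\in\psi((x))$. Now Lemma~\ref{lem:goal} shows $x\notin B(R)$.
\end{proof}

Hypothesis \eqref{eq:nonvanish} is used twice: for $\zeta=\beta$ it ensures $\psi(x)\neq0$, and for the
other primitive roots it ensures $\beta\in E$. Remark~\ref{rem:sharp} shows that it is not enough to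
assume it for one~$\zeta$.

\section{Gradings by $\mathbb Z$ and by other torsion-free groups}

It remains to choose $\ell$ and $\chi$ so that \eqref{eq:nonvanish} holds. If $\Gamma=\mathbb Z$ and
$\chi$ is reduction modulo $\ell$, the sum in \eqref{eq:nonvanish} is the value at $\zeta$ of a Laurent
polynomial that does not depend on $\ell$ and has only finitely many roots.

\begin{proof}[Proof of Theorem~\ref{thm:Z}]
If the theorem fails, Lemma~\ref{lem:shortest} with $\Gamma=\mathbb Z$ provides exchange data
with $x\in B(R)$, and Lemma~\ref{lem:lambda} provides the $\lambda_j$. The Laurent polynomial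
\[
f(T)=\sum_{j\in S}\lambda_jT^{j-i}\in F[T,T^{-1}]
\]
is nonzero, since $\lambda_i=1$. So it has finitely many roots in $\overline F\setminus\{0\}$.
A primitive $\ell$-th root of unity determines $\ell$, so for all but finitely many primes
$\ell\neq\operatorname{char}F$ no primitive $\ell$-th root of unity is a root of $f$. Fix such an
$\ell$, and let $\chi:\mathbb Z\to\mathbb Z/\ell$ be reduction. Then \eqref{eq:nonvanish} holds, and
Proposition~\ref{prop:core} contradicts $x\in B(R)$.
\end{proof}

For a general torsion-free group only the finitely many degrees $j-i$ matter. They generate a free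
group, which we can map to $\mathbb Z$. What is needed is that the resulting map to $\mathbb Z/\ell$
extends to all of $G$, and this is where $(\dagger)$ enters.

\begin{proof}[Proof of Theorem~\ref{thm:G}]
Suppose homogeneity fails for $G$. Take the data of Lemmas~\ref{lem:shortest} and \ref{lem:lambda} with
$\Gamma=G$ and $x\in B(R)$. Let $G_0$ be the subgroup of $G$ generated by the $j-i$ with $j\in S$. It is
finitely generated and torsion-free, hence free of finite rank. So there is a homomorphism
$\theta:G_0\to\mathbb Z$ that is injective on the finite set $\{j-i:j\in S\}$; in coordinates,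
$(a_k)\mapsto\sum_kM^ka_k$ with a large integer $M$ will do. As its exponents are distinct and
$\lambda_i=1$, the Laurent polynomial $f(T)=\sum_{j\in S}\lambda_jT^{\theta(j-i)}$ is nonzero. As in the
previous proof, and by $(\dagger)$, there is a prime $\ell\neq\operatorname{char}F$ such that no
primitive $\ell$-th root of unity is a root of $f$ and $G/G_0$ has no element of order $\ell$.

If $g\in G$ and $\ell g\in G_0$, then $g\in G_0$ by the choice of $\ell$, so $\ell g\in\ell G_0$. Thus
$G_0\cap\ell G=\ell G_0$, and $G_0/\ell G_0$ embeds in the $\mathbb F_\ell$-vector space $G/\ell G$. The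
linear map $G_0/\ell G_0\to\mathbb Z/\ell$ induced by $\theta$ extends linearly to $G/\ell G$. This
gives a homomorphism $\chi:G\to\mathbb Z/\ell$ that agrees with $\theta$ modulo $\ell$ on $G_0$. Hence
$\sum_j\lambda_j\zeta^{\chi(j-i)}=f(\zeta)\ne0$ for every primitive $\ell$-th root of unity $\zeta$, and
Proposition~\ref{prop:core} contradicts $x\in B(R)$.

It remains to verify $(\dagger)$ for the groups listed.

\emph{Subgroups $G\le\mathbb Z^X$.} Let $G_0\le G$ be finitely generated. Its $\mathbb Q$-span in
$\mathbb Q^X$ has finite dimension, so finitely many coordinate maps are jointly injective on it. Let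
$G_1$ be the set of $g\in G$ with $ng\in G_0$ for some $n\ge1$. It is a subgroup that lies in this span,
so it embeds in a finite power of $\mathbb Z$ and is finitely generated. Hence $G_1/G_0$, which is the
torsion subgroup of $G/G_0$, is finite, and only the finitely many primes dividing its order are
excluded. A free abelian group with basis $X$ embeds in $\mathbb Z^X$.

\emph{$G=\mathbb Z[1/m]$, $m\ge1$.} A finitely generated subgroup of $\mathbb Q$ is cyclic, so
$G_0=\mathbb Zg_0$. If $g_0=0$, then $G/G_0$ is torsion-free. Let $g_0\ne0$, and let $\ell$ be a prime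
that divides neither $m$ nor the numerator of $g_0$ in lowest terms. Suppose that $\ell g=ng_0$ with
$g\in G$ and $n\in\mathbb Z$. The denominators of $g$ and $g_0$ are prime to $\ell$, so comparing
powers of $\ell$ gives $\ell\mid n$. Hence $g=(n/\ell)g_0\in G_0$. So $G/G_0$ has no element of order
$\ell$.
\end{proof}

\begin{remark}
For $G=\mathbb Q$ the method gives nothing. Since $\mathbb Q=\ell\,\mathbb Q$, every homomorphism
$\chi:\mathbb Q\to\mathbb Z/\ell$ is zero, and then the sum in \eqref{eq:nonvanish} is
$\sum_j\lambda_j=0$. Property $(\dagger)$ indeed fails, as $\mathbb Q/\mathbb Z$ has elements of every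
prime order.
\end{remark}

\section{Groups with torsion}\label{sec:torsion}

\begin{proof}[Proof of Theorem~\ref{thm:torsion}(a)]
Some power of the given element is an element $g\in G$ of prime order $p$. Let
$R=\mathbb F_p[\langle g\rangle]$ with $R_h=\mathbb F_ph$ for $h\in\langle g\rangle$ and $R_h=0$
otherwise. The augmentation ideal of this commutative ring is generated by $1-g$, and
$(1-g)^p=1-g^p=0$. So it is nilpotent, and all its images are nilpotent and have no nonzero
idempotents. Thus it is Behrens radical. It is also a maximal ideal, and $B(R)\ne R$ because $1\in R$.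
Hence $B(R)$ is the augmentation ideal. It contains $1-g$ but not the component $1$.
\end{proof}

In this example the order of $\langle g\rangle$ is zero in the ring. One might hope that homogeneity
returns when the order of the grading group is invertible, for instance for group rings
$A[C_3]=A\otimes_{\mathbb F_2}\mathbb F_2[C_3]$ of $\mathbb F_2$-algebras $A$. As
$\mathbb F_2[C_3]\cong\mathbb F_2\times\mathbb F_4$,
\[
A[C_3]\cong A\times(A\otimes_{\mathbb F_2}\mathbb F_4),
\]
so the hope is destroyed by any simple ring $A$ that is Behrens radical while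
$A'=A\otimes_{\mathbb F_2}\mathbb F_4$ is simple and has a nonzero idempotent.

We look for $A$ as a proper right ideal $(1+y)D$ of a simple domain $D$ for which
$D\otimes_{\mathbb F_2}\mathbb F_4$ is a matrix ring $M_2(W)$. In a domain the only possible nonzero
idempotent is $1$, and a proper right ideal avoids it. If $1+y$ becomes a scalar matrix after the
extension, then $A'=M_2(I)$ with the right ideal $I=(1+y)W$ of $W$. If, moreover, two elements
$a,b\in I$ satisfy $d_1a+d_2b=1$ for some $d_1,d_2\in W$, then $\binom ab(d_1\ d_2)$ is an idempotent in
$M_2(I)$. This relation says that the left ideal generated by $a$ and $b$ is $W$, which in a noncommutative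
ring is possible although $I$ is proper. We obtain $D$ by combining a quaternion-like division ring $C$,
which becomes a matrix ring over $\mathbb F_4$, with a quantum torus, which supplies $y$ and the
noncommutativity of $W$.

\medskip\noindent\textbf{The division ring $C$.}
Let $k=\mathbb F_2(s,q)$ and $k'=\mathbb F_4(s,q)=k\otimes_{\mathbb F_2}\mathbb F_4$ with $s,q$
indeterminates. Let $\tau$ be the generator of $\operatorname{Gal}(k'/k)$, and let
$\omega\in\mathbb F_4\setminus\mathbb F_2$. Put
\[
C=\left\{\begin{pmatrix}a&b\\ s\,\tau(b)&\tau(a)\end{pmatrix}: a,b\in k'\right\}\subseteq M_2(k').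
\]
As an element of $C$, we let $a\in k'$ stand for the matrix $\operatorname{diag}(a,\tau(a))$, and we
write $u$ for $\begin{pmatrix}0&1\\ s&0\end{pmatrix}$. The elements of $C$ are the $a+bu$, and
$ua=\tau(a)u$, $u^2=s$. So $C$ is closed under products, and it is a $k$-algebra of dimension $4$.

\begin{lemma}\label{lem:C}
$C$ is a division ring, and $C\otimes_kk'\cong M_2(k')$ via $c\otimes\alpha\mapsto\alpha c$, where
$\alpha\in k'$ acts on $M_2(k')$ by scalar multiplication.
\end{lemma}

\begin{proof}
The matrix $a+bu$ has determinant $d=a\tau(a)-s\,b\tau(b)\in k$. We claim $d\ne0$ if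
$(a,b)\ne(0,0)$. This is clear if $a=0$ or $b=0$. Otherwise, since the $s$-adic valuation of
$k'=\mathbb F_4(q)(s)$ is $\tau$-invariant, $a\tau(a)$ has even valuation and $s\,b\tau(b)$ has odd
valuation; they cannot cancel. The adjugate
$\begin{pmatrix}\tau(a)&-b\\-s\tau(b)&a\end{pmatrix}$ is the element $\tau(a)-bu$ of $C$, so
$d^{-1}(\tau(a)-bu)\in C$ is the inverse of $a+bu$.

The $k'$-span of $C$ in $M_2(k')$ contains $1$ and $\operatorname{diag}(\omega,\omega^2)$, hence all
diagonal matrices, hence also their products with the invertible matrix $u\in C$. So it is $M_2(k')$, and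
the map in the statement is a surjective homomorphism of $k'$-algebras of dimension $4$.
\end{proof}

\noindent\textbf{Quantum tori.}
For a division ring $\Delta$ with a nonzero central element $q$, let $\Delta_q$ be the ring with left
$\Delta$-basis $y^az^b$ ($a,b\in\mathbb Z$) and multiplication
\[
(\alpha\,y^az^b)(\alpha'\,y^{c}z^{d})=\alpha\alpha'q^{bc}\,y^{a+c}z^{b+d}.
\]
(Both bracketings of a triple product of monomials with exponents $(a,b)$, $(c,d)$, $(f,g)$ give the
power $q^{bc+bf+df}$, so it is associative.) Thus $y^{\pm1},z^{\pm1}$ commute with $\Delta$, and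
$zy=q\,yz$. The monomials $\alpha y^az^b$ with $0\ne\alpha\in\Delta$ are units.

\begin{lemma}\label{lem:torus}
$\Delta_q$ is a domain, and every right invertible element of it is a monomial. If $q$ is not a root of
unity, $\Delta_q$ is simple.
\end{lemma}

\begin{proof}
Order $\mathbb Z^2$ lexicographically. The highest (lowest) term of a product of two nonzero elements
is the product of their highest (lowest) terms, which is nonzero. So $\Delta_q$ is a domain. If $fg=1$,
the highest and lowest terms of $fg$ coincide, so $f$ has only one term.

Let $q$ not be a root of unity, and let $c$ be an element with the fewest terms among the nonzero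
elements of a given nonzero ideal. Multiplying by a monomial, we may assume that $c$ has a nonzero
constant term. Since $yz^by^{-1}=q^{-b}z^b$ and $zy^az^{-1}=q^ay^a$, passing to $c-ycy^{-1}$ or
$c-zcz^{-1}$ multiplies the coefficient at $y^az^b$ by $1-q^{-b}$ or $1-q^a$, respectively. Both elements
lie in the ideal and lack the constant term, so by minimality they are zero. Hence only $a=b=0$ occurs in
$c$, and $c\in\Delta\setminus\{0\}$ is a unit.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:torsion}(b)]
Let $D=C_q$ and $W=k'_q$, with the element $q\in k$, which is not a root of unity. As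
$D=C\otimes_kk_q$ and $W=k'\otimes_kk_q$, Lemma~\ref{lem:C} gives
\[
D\otimes_{\mathbb F_2}\mathbb F_4=D\otimes_kk'\cong M_2(k')\otimes_kk_q=M_2(W)=:D',
\]
where $y$ and $z$ correspond to the scalar matrices $y\cdot1$ and $z\cdot1$. By Lemma~\ref{lem:torus},
$D$ and $W$ are simple domains, so $D'$ is simple as well. Put
\[
A=(1+y)D,\qquad A'=A\otimes_{\mathbb F_2}\mathbb F_4=(1+y)D'=M_2\bigl((1+y)W\bigr).
\]

\emph{$A$ and $A'$ are simple.} Let $T\neq0$ be an ideal of $A$. As $D$ is a domain,
$T(1+y)\ne0$, so $DT(1+y)D$ is a nonzero ideal of $D$ and equals $D$. Therefore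
\[
T\supseteq ATA=(1+y)\,DT(1+y)D=(1+y)D=A .
\]
The same argument applies to an ideal $T\ne0$ of $A'$ with $D'$ in place of $D$. It only needs that
$T(1+y)\neq0$, and this holds because $W$ is a domain, so that right multiplication by the scalar
matrix $1+y$ is injective on $M_2(W)$.

\emph{$A$ is Behrens radical.} In the domain $D$ the only nonzero idempotent is $1$. By
Lemma~\ref{lem:torus}, $1+y$ is not right invertible, since it is not a monomial. So $1\notin A$, and $A$
has no nonzero idempotent. Since $A$ is simple, its only images are $0$ and $A$ itself, up to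
isomorphism.

\emph{$A'$ contains a nonzero idempotent.} From $yz=q^{-1}zy$ we get
$(1+y)z=z(1+q^{-1}y)$. Put
\[
a=1+y,\quad b=(1+y)z,\quad d_1=(1-q)^{-1},\quad d_2=-q(1-q)^{-1}z^{-1}.
\]
Then $a,b\in(1+y)W$ and
\[
d_1a+d_2b=(1-q)^{-1}\bigl[(1+y)-q(1+q^{-1}y)\bigr]=(1-q)^{-1}\bigl[(1+y)-(q+y)\bigr]=1 .
\]
So $\mathcal E=\binom ab(d_1\ d_2)\in M_2((1+y)W)=A'$ satisfies $\mathcal E^2=\mathcal E$. It is
nonzero because $(d_1\ d_2)\,\mathcal E\binom ab=1$.

\emph{The graded ring.} Let $C_3=\langle g\rangle$ have order $3$, and let
$R=A[C_3]=A\otimes_{\mathbb F_2}\mathbb F_2[C_3]$, graded by $R_{g^n}=Ag^n$. The element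
$\varepsilon=1+g+g^2$ of $\mathbb F_2[C_3]$ satisfies $\varepsilon^2=3\varepsilon=\varepsilon$, and
$\mathbb F_2[C_3]\cong\mathbb F_2\times\mathbb F_4$ via $g\mapsto(1,\omega)$, with
$\varepsilon\mapsto(1,0)$. So $R\cong A\times A'$, with $A\varepsilon$ corresponding to $A\times0$.

The ideal $A\varepsilon\cong A$ is Behrens radical, so $A\varepsilon\subseteq B(R)$. The quotient
$R/A\varepsilon\cong A'$ is simple with a nonzero idempotent, so $A\varepsilon$ is a special ideal, and
$B(R)\subseteq A\varepsilon$ by Lemma~\ref{lem:intersection}. Hence $B(R)=A\varepsilon$. For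
$0\neq a\in A$ it contains $a+ag+ag^2$ but not the component $a$. So $B(R)$ is not homogeneous.
\end{proof}

\begin{remark}\label{rem:sharp}
This ring shows why \eqref{eq:nonvanish} is required for every primitive root. Let $\Gamma=\mathbb Z/3$,
let $0\ne a\in A$, and put $x=a+ag+ag^2\in B(R)$, $i=0$ and $P=A\varepsilon$. Since multiplication by $g$
commutes with left and right multiplications in $R$, the components $x_j=ag^j$ satisfy \eqref{eq:swap},
and we have exchange data with $\bar R=H=A'$. Here $\pi(x_j)=\omega^ja$, and multiplication by $\omega$
belongs to the centroid $F$ of $A'$. So $\lambda_j=\omega^j$. Take $\ell=3$ and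
$\chi=\operatorname{id}$. The sum in \eqref{eq:nonvanish} is $\sum_j\omega^j\zeta^j$. It equals
$3=1\ne0$ for $\zeta=\omega^{-1}$, but vanishes for $\zeta=\omega$. If $\beta=\omega$, then $\psi(x)=0$.
If $\beta=\omega^{-1}$, then $\psi(x)\neq0$, but all $\mu_j$ equal $1$, so $\Lambda=\mathbb F_2$ and
$\beta\notin E$. In this case $\psi(rg^n)=r$ for $r\in A$, so $\psi(R)=A$, which has no nonzero
idempotent. The scalars $\lambda_j$ have canceled the twist, which is what Step~1 of the proof of
Proposition~\ref{prop:core} excludes.
\end{remark}

\begin{thebibliography}{9}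
\bibitem{five}
\emph{Five Solved Problems On Radicals Of Ore Extensions},
\url{http://mat.uab.cat/pubmat/fitxers/download/FileType:pdf/FolderName:v63(2)/FileName:63219_02.pdf}.
\end{thebibliography}

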